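\title{A separating intersection of norming subspaces need not be norming}

\begin{abstract}
Let $N_X$ be the intersection of all norming subspaces of the dual of a Banach space $X$. We show that $N_X$ may separate the points of $X$ without being norming: for a suitable equivalent norm on $C[0,1]$, the subspace $N_X$ is $L_1[0,1]$, and it recovers only a prescribed fraction of the norm. We also show that $N_X$ is norming whenever $X$ contains no copy of $\ell_1$, and that every separable space containing $\ell_1$ has an equivalent norm for which $N_X$ separates but is not norming.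
\end{abstract}

\section{Introduction}

Let $X\neq\{0\}$ be a real or complex Banach space, and write $B_Z$ for the closed unit ball of a normed space $Z$. A norm-closed linear subspace $N\subset X^*$ sees $X$ through the seminorm
\[
p_N(x)=\sup\{|x^*(x)|:\ x^*\in B_N\}\le\|x\|,
\]
and the loss is measured by the \emph{characteristic}
\[
r(N)=\inf_{\|x\|=1}p_N(x)\in[0,1].
\]
There are three degrees of richness. The subspace $N$ \emph{separates} $X$ if every $x\ne0$ has $x^*(x)\neq0$ for some $x^*\in N$, that is, if $p_N$ is a norm. The condition $r(N)>0$ says that $p_N$ is an equivalent norm. Finally, $N$ is \emph{norming} if $p_N=\|\cdot\|$, that is, if $r(N)=1$; equivalently, $B_N$ is weak$^*$-dense in $B_{X^*}$ (Lemma~\ref{lem:basic}). Norming subspaces are always assumed to be norm-closed.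

Let $N_X$ be the intersection of all norming subspaces of $X^*$: its elements are the functionals that cannot be dispensed with when the norm of $X$ is computed from a closed subspace of the dual. The dual has a smallest norming subspace exactly when $N_X$ is norming, and $N_X$ is then that subspace. A norming subspace separates $X$. The following question, posed in \cite{ball}, asks for the converse.

\medskip
\noindent\textbf{Question.} \emph{If $N_X$ separates $X$, is $N_X$ norming?}
\medskip

The simplest cases suggest a positive answer. If $X$ is reflexive, a proper closed subspace $N\subset X^*$ is annihilated by some $x\neq0$ in $X^{**}=X$, so $p_N(x)=0$; hence $N_X=X^*$. For $X=c_0$ one again finds $N_X=X^*$, and for $C[0,1]$ with the supremum norm $N_X=\{0\}$ (Examples \ref{ex:c0} and~\ref{ex:CK}). In these spaces, intersecting norming subspaces either costs nothing or destroys separation, and one may guess that this dichotomy is general. It is not. We identify $L_1[0,1]$ with the measures in $M[0,1]=C[0,1]^*$ that are absolutely continuous with respect to Lebesgue measure.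

\begin{theorem}\label{thm:C01}
For every $\rho\in(0,1]$ there is an equivalent norm on $C[0,1]$, giving a space $X_\rho$, such that $N_{X_\rho}=L_1[0,1]\subset M[0,1]=X_\rho^*$. This subspace separates $X_\rho$, and $r(N_{X_\rho})=\rho$. In particular, for $\rho<1$ the subspace $N_{X_\rho}$ separates $X_\rho$ but is not norming.
\end{theorem}

\begin{theorem}\label{thm:zero}
There is a separable Banach space $X$ such that $N_X$ separates $X$ and $r(N_X)=0$; this subspace is then not norming for any equivalent norm on $X$. Hence every value in $[0,1]$ occurs as $r(N_X)$ with $N_X$ separating.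
\end{theorem}

The guess is nevertheless correct for a large class of spaces, and among separable spaces the obstruction can be named. We say that $X$ \emph{contains $\ell_1$} if some closed subspace of $X$ is isomorphic to $\ell_1$ over the scalar field of $X$.

\begin{theorem}\label{thm:l1}
\begin{enumerate}
\item[(a)] If $X$ does not contain $\ell_1$, then $N_X$ is norming.
\item[(b)] If $X$ is separable and contains $\ell_1$, then for every $\eta\in(0,1)$ there is an equivalent norm on $X$ for which $N_X$ separates $X$ and $r(N_X)\le\eta$.
\end{enumerate}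
Consequently, a separable space $X$ contains $\ell_1$ if and only if, for some equivalent norm on $X$, the subspace $N_X$ separates $X$ but is not norming.
\end{theorem}

In (b) and in the last assertion, $N_X$ and $r$ are computed for the new norm. The last assertion follows from (b) and from (a), which applies to every equivalent norm because containing $\ell_1$ is an isomorphic property.

Section~\ref{sec:examples} isolates two mechanisms, one forcing functionals into $N_X$ and one removing them. Section~\ref{sec:peaks} turns the first into a renorming lemma, and Sections \ref{sec:C01} and~\ref{sec:zero} prove Theorems \ref{thm:C01} and~\ref{thm:zero}. Section~\ref{sec:no-l1}, which is independent of the renormings, proves Theorem~\ref{thm:l1}(a). Section~\ref{sec:l1} carries the construction of Section~\ref{sec:C01} over to any separable space containing $\ell_1$.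

\section{Two mechanisms}\label{sec:examples}

We write $w^*$ for the weak$^*$ topology. Since $B_N$ is invariant under multiplication by unimodular scalars, $p_N(x)=\sup\{\operatorname{Re}x^*(x):x^*\in B_N\}$.

\begin{lemma}\label{lem:basic}
Let $N\subset N'$ be closed subspaces of $X^*$ and let $\tau\ge0$.
\begin{enumerate}
\item[(a)] $r(N)\le r(N')$.
\item[(b)] $r(N)\ge\tau$ if and only if $\tau B_{X^*}$ is contained in the $w^*$-closure $C$ of $B_N$.
\item[(c)] If $r(N)=0$, then $N$ is not norming for any equivalent norm on $X$.
\end{enumerate}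
\end{lemma}

\begin{proof}
(a) holds because $p_N\le p_{N'}$. For (b), note that $p_N(x)=\sup_{z\in C}\operatorname{Re}z(x)$. If $\tau B_{X^*}\subset C$, this gives $p_N(x)\ge\tau\|x\|$. If some $y\in\tau B_{X^*}$ lies outside the $w^*$-closed convex set $C$, the Hahn--Banach theorem gives $x\in X$ with $p_N(x)<\operatorname{Re}y(x)\le\tau\|x\|$, so $r(N)<\tau$. For (c), let $N$ be norming for a norm $|\cdot|$ with $a\|x\|\le|x|\le b\|x\|$, $a>0$. A functional bounded by $|\cdot|$ lies in $bB_{X^*}$, so $b\,p_N(x)\ge|x|\ge a\|x\|$ and $r(N)\ge a/b>0$.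
\end{proof}

For a compact metric space $K$, the dual of $C(K)$ is the space $M(K)$ of scalar Borel measures with the total variation norm, acting by $\langle\mu,\varphi\rangle=\int\varphi\,d\mu$. If $L\subset K$ is closed, $M(L)$ is identified isometrically with the measures on $K$ concentrated on $L$. Two measures are \emph{mutually singular}, $\mu\perp\nu$, if they are concentrated on disjoint Borel sets; then $\|\mu-\nu\|=\|\mu\|+\|\nu\|$. For a countable $E\subset K$ we write $\ell_1(E)$ for the closed subspace of measures $\sum_{e\in E}c_e\delta_e$ with $\sum|c_e|<\infty$. The dual of $Y_1\oplus_\infty Y_2$ (maximum norm) is $Y_1^*\oplus_1Y_2^*$ (sum norm), and $e_n$ denotes the $n$th unit vector of $c_0$ or of $\ell_1$.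

The first mechanism rests on an elementary estimate. Let $\beta\ge0$, $\lambda\in\ell_1$ and $\theta\ge0$. Then
\begin{equation}\label{eq:peak}
\beta+\|\lambda\|_1\le1,\quad \operatorname{Re}\lambda_n\ge1-\theta\quad\Longrightarrow\quad \beta+\|\lambda-e_n\|_1\le\theta+\sqrt{2\theta}.
\end{equation}
Indeed $|1-\lambda_n|^2=1-2\operatorname{Re}\lambda_n+|\lambda_n|^2\le2-2\operatorname{Re}\lambda_n\le2\theta$, and $\beta+\sum_{k\ne n}|\lambda_k|\le1-|\lambda_n|\le\theta$.

\begin{example}[Forcing]\label{ex:c0}
Let $X=c_0$ and let $N\subset\ell_1$ be norming. Since $p_N(e_n)=1$, there are $\lambda^j\in B_N$ with $\operatorname{Re}\lambda^j_n\to1$. By \eqref{eq:peak} with $\beta=0$, $\lambda^j\to e_n$ in norm, and $e_n\in N$ because $N$ is closed. Thus $N=\ell_1$ and $N_X=X^*$. The only way to norm the vector $e_n$ is to approach one specific functional in norm.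
\end{example}

\begin{example}[Removing]\label{ex:CK}
Let $K$ be a nonempty compact metric space without isolated points and let $X=C(K)$ with the supremum norm. Every nonempty open subset of $K$ is infinite, so if $U_1,U_2,\dots$ is a base of nonempty open sets, we can choose successively $a_i,b_i\in U_i$, all distinct. The sets $E_1=\{a_i\}$ and $E_2=\{b_i\}$ are disjoint, countable and dense. Each $\ell_1(E_i)$ is norming, since $\sup_{e\in E_i}|\varphi(e)|=\|\varphi\|_\infty$, and $\ell_1(E_1)\cap\ell_1(E_2)=\{0\}$. Thus $N_X=\{0\}$. Point masses are enough to compute the norm, but no single one is indispensable.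
\end{example}

\begin{example}[Both at once]\label{ex:sum}
Let $X=c_0\oplus_\infty C(K)$, so that $X^*=\ell_1\oplus_1M(K)$. If $N$ is norming, there are $(\lambda^j,\nu_j)\in B_N$ with $\operatorname{Re}\lambda_n^j\to1$, and \eqref{eq:peak} with $\beta=\|\nu_j\|$ gives $(e_n,0)\in N$. The subspaces $\ell_1\oplus\ell_1(E_i)$ are norming, because their unit balls contain all $(e_n,0)$ and $(0,\delta_e)$, $e\in E_i$. Hence $N_X=\ell_1\oplus\{0\}$.
\end{example}

In Example~\ref{ex:sum} the subspace $N_X$ sees only the $c_0$-coordinate, while the norm also depends on the $C(K)$-coordinate. It fails to separate only because the two coordinates are independent. The idea of the counterexample is to couple them: we embed $C[0,1]$ into such a sum so that the $c_0$-coordinate of $\varphi$, a sequence of Fourier coefficients, \emph{determines} $\varphi$, yet can be very small compared with the $C(K)$-coordinate $\varphi|_K$. Then $N_X$ will separate without norming.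

\section{Norms with peaks}\label{sec:peaks}

After coupling, the vector $(e_n,0)$ is no longer available: a vector $v_n$ whose $c_0$-coordinate is a multiple of $e_n$ has other nonzero coordinates, which could also be used to norm it. The remedy is to make the $c_0$-coordinate strictly dominant, equal to $2e_n$ while the rest has norm at most $1$.

\begin{lemma}\label{lem:peaks}
Let $R:X\to Y$ be a bounded operator between Banach spaces with $\|Rx\|\ge a\|x\|$ for some $a>0$. Let $v_n\in X$ and $h_n\in X^*$ satisfy
\[
\lim_nh_n(x)=0\ \ (x\in X),\qquad h_k(v_n)=2\delta_{kn},\qquad\|Rv_n\|\le1 .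
\]
Then $|||x|||=\max\{\|Rx\|,\sup_n|h_n(x)|\}$ is an equivalent norm on $X$. Let $|||\cdot|||^*$ be its dual norm and $A$ the unit ball of $|||\cdot|||^*$.
\begin{enumerate}
\item[(a)] $A=\{R^*b+\sum_k\lambda_kh_k:\ b\in Y^*,\ \lambda\in\ell_1,\ \|b\|+\|\lambda\|_1\le1\}$.
\item[(b)] $|||v_n|||=2$ and $|||h_n|||^*=1$.
\item[(c)] If $y\in A$ and $\operatorname{Re}y(v_n)\ge2-\theta$, then $|||y-h_n|||^*\le\theta+\sqrt{2\theta}$.
\item[(d)] Every subspace that is norming for $|||\cdot|||$ contains all $h_n$.
\end{enumerate}
\end{lemma}

\begin{proof}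
By the uniform boundedness principle $\sup_n\|h_n\|<\infty$, so $\Phi x=(Rx,(h_n(x))_n)$ defines a bounded operator $\Phi:X\to Y\oplus_\infty c_0$ with $|||x|||=\|\Phi x\|\ge a\|x\|$. This gives the equivalence of the norms. The adjoint is $\Phi^*(b,\lambda)=R^*b+\sum_k\lambda_kh_k$, the series converging in norm, and
\begin{equation}\label{eq:adjoint}
|||\Phi^*(b,\lambda)|||^*\le\|b\|+\|\lambda\|_1,
\end{equation}
because $\Phi$ is isometric for $|||\cdot|||$. So the set in (a) lies in $A$. Conversely, $y\in A$ defines a functional $\Phi x\mapsto y(x)$ of norm at most $1$ on $\Phi(X)$; a Hahn--Banach extension $(b,\lambda)$ has $\|b\|+\|\lambda\|_1\le1$ and $\Phi^*(b,\lambda)=y$. This proves (a).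

We have $|||v_n|||=\max\{\|Rv_n\|,2\}=2$. Also $h_n\in A$ and $h_n(v_n)=2=|||v_n|||$, which proves (b).

For (c), write $y=\Phi^*(b,\lambda)$ as in (a). Then $y(v_n)=b(Rv_n)+2\lambda_n$, so
\[
2-\theta\le\|b\|+2\operatorname{Re}\lambda_n\le1-|\lambda_n|+2\operatorname{Re}\lambda_n\le1+\operatorname{Re}\lambda_n .
\]
Thus $\operatorname{Re}\lambda_n\ge1-\theta$. Since $y-h_n=\Phi^*(b,\lambda-e_n)$, \eqref{eq:adjoint} and \eqref{eq:peak} with $\beta=\|b\|$ give (c).

If $N$ is norming for $|||\cdot|||$, there are $y_j\in A\cap N$ with $\operatorname{Re}y_j(v_n)\to|||v_n|||=2$. By (c), $y_j\to h_n$ in norm, and $h_n\in N$ because $N$ is closed.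
\end{proof}

The factor $2$ is what makes (c) work. With $h_k(v_n)=\delta_{kn}$ the same chain would read $1-\theta\le1-|\lambda_n|+\operatorname{Re}\lambda_n$, which holds for every $\lambda_n\ge0$ and gives no information.

\section{A renorming of $C[0,1]$}\label{sec:C01}

Let $m$ be Lebesgue measure on $[0,1]$, let $L_1=\{fm:f\in L_1(m)\}\subset M[0,1]$, and let $K\subset[0,1]$ be the Cantor set: it is compact, has no isolated points, and $m(K)=0$. Put
\[
\varphi_n(t)=\cos(n\pi t)\ \ (n\ge0),\qquad g_0=2,\qquad g_n=4\varphi_n\ \ (n\ge1),\qquad h_n=g_nm .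
\]
From $2\varphi_k\varphi_n=\cos((k+n)\pi t)+\cos((k-n)\pi t)$ and $\int_0^1\cos(j\pi t)\,dt=0$ for integers $j\neq0$ we get $\int\varphi_k\varphi_n\,dm=0$ for $k\neq n$, $\int\varphi_0^2\,dm=1$ and $\int\varphi_n^2\,dm=\frac12$ for $n\ge1$. Hence $\langle h_k,\varphi_n\rangle=2\delta_{kn}$. By the Riemann--Lebesgue lemma, $\langle h_n,\varphi\rangle\to0$ for every $\varphi\in C[0,1]$.

Fix $\rho\in(0,1]$ and let $X_\rho$ be $C[0,1]$ with the norm
\begin{equation}\label{eq:normC}
|||\varphi|||=\max\Big\{\rho\|\varphi\|_\infty,\ \max_K|\varphi|,\ \sup_n|\langle h_n,\varphi\rangle|\Big\}.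
\end{equation}
The second and third terms are the two coordinates of Example~\ref{ex:sum}; the first keeps the norm equivalent to the supremum norm. This is the norm of Lemma~\ref{lem:peaks} for $R\varphi=(\rho\varphi,\varphi|_K)\in C[0,1]\oplus_\infty C(K)$ and $v_n=\varphi_n$, since $\|R\varphi_n\|\le1$. So $X_\rho^*=M[0,1]$ as a vector space, its norm is equivalent to the total variation norm, and its unit ball is
\begin{equation}\label{eq:ballC}
A=\Big\{\rho\mu+\nu+\sum_n\lambda_nh_n:\ \mu\in M[0,1],\ \nu\in M(K),\ \lambda\in\ell_1,\ \|\mu\|+\|\nu\|+\|\lambda\|_1\le1\Big\}.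
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C01}]
\emph{Step 1: every norming subspace $N$ contains $L_1$.} By Lemma~\ref{lem:peaks}(d), $N$ contains every $h_n$, hence every $\varphi_nm$. We have $\varphi_n(t)=T_n(\cos\pi t)$ with $T_n$ the Chebyshev polynomial of degree $n$, so the span of the $\varphi_n$ consists of all polynomials in $\cos\pi t$. As $t\mapsto\cos\pi t$ is a homeomorphism of $[0,1]$ onto $[-1,1]$, the Weierstrass theorem shows that this span is dense in $C[0,1]$, hence in $L_1(m)$. Since $N$ is closed in total variation norm, $N\supset L_1$.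

\emph{Step 2: $N_{X_\rho}=L_1$, and it separates.} For a countable dense $E\subset K$ let $N_E=L_1+\ell_1(E)$. Since $\|fm+\sum c_e\delta_e\|=\|f\|_1+\sum|c_e|$, the subspace $N_E$ is complete, hence closed. By \eqref{eq:ballC}, $A\cap N_E$ contains the measures $\rho fm$ with $\|f\|_1\le1$, the point masses $\delta_e$ with $e\in E$, and all $h_n$. For continuous $\varphi$ we have $\sup_{\|f\|_1\le1}|\int\varphi f\,dm|=\|\varphi\|_\infty$ and $\sup_E|\varphi|=\max_K|\varphi|$. So these three families recover the three terms of \eqref{eq:normC}, and $N_E$ is norming.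

Take disjoint countable dense sets $E_1,E_2\subset K$ as in Example~\ref{ex:CK}. A measure in $N_{E_1}\cap N_{E_2}$ has all its atoms in $E_1\cap E_2=\emptyset$, so it lies in $L_1$. Thus $N_{X_\rho}\subset L_1$, and Step~1 gives equality. If $\varphi\in C[0,1]$ is annihilated by $L_1$, then $\int|\varphi|^2\,dm=\langle\bar\varphi m,\varphi\rangle=0$ and $\varphi=0$; so $L_1$ separates.

\emph{Step 3: the seminorm $p_{L_1}$.} We show that passing to $L_1$ deletes exactly the middle term of the norm:
\begin{equation}\label{eq:p}
p_{L_1}(\varphi)=\max\Big\{\rho\|\varphi\|_\infty,\ \sup_n|\langle h_n,\varphi\rangle|\Big\}.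
\end{equation}
The inequality $\ge$ holds because $A\cap L_1$ contains the $\rho fm$, $\|f\|_1\le1$, and the $h_n$. For $\le$, the difficulty is that an element $y=\rho\mu+\nu+\sum\lambda_nh_n$ of $A\cap L_1$, written as in \eqref{eq:ballC}, may have $\nu\neq0$. But $y$ and $\sum\lambda_nh_n$ are absolutely continuous and $m(K)=0$, so restricting all measures to $K$ gives $0=\rho\mu|_K+\nu$. Thus $\nu$ is canceled by part of $\rho\mu$, and $y=\rho\mu|_{[0,1]\setminus K}+\sum\lambda_nh_n$. Consequently $|\langle y,\varphi\rangle|\le\|\mu\|\,\rho\|\varphi\|_\infty+\|\lambda\|_1\sup_n|\langle h_n,\varphi\rangle|$, which is at most the right side of \eqref{eq:p} because $\|\mu\|+\|\lambda\|_1\le1$.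

\emph{Step 4: $r(L_1)=\rho$.} By \eqref{eq:p}, $\max_K|\varphi|\le\|\varphi\|_\infty\le p_{L_1}(\varphi)/\rho$, and the other two terms of \eqref{eq:normC} are at most $p_{L_1}(\varphi)\le p_{L_1}(\varphi)/\rho$. So $r(L_1)\ge\rho$. For the reverse inequality we test on narrow bumps centered on $K$. Fix $c\in K$ and put $\psi_k(t)=\max(0,1-k|t-c|)$. Then $|||\psi_k|||\ge\psi_k(c)=1$, while $\|\psi_k\|_\infty=1$ and $|\langle h_n,\psi_k\rangle|\le4\int\psi_k\,dm\le4/k$. By \eqref{eq:p}, $p_{L_1}(\psi_k)=\rho$ once $k\ge4/\rho$, and so $r(L_1)\le p_{L_1}(\psi_k)/|||\psi_k|||\le\rho$.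
\end{proof}

With $\rho=\frac12$, say, this answers the Question in the negative.

\begin{remark}
Each ingredient is needed. That $K$ has no isolated points was used in Step~2, and $m(K)=0$ in Step~3. If $K$ is replaced by $[0,1]$, then $A$ contains all $fm$ with $\|f\|_1\le1$, and $L_1$ is norming. If the third term of \eqref{eq:normC} is dropped, then $N_X=\{0\}$: choose disjoint countable dense sets $F_1,F_2\subset[0,1]\setminus K$; these are dense in $[0,1]$, so the subspaces $\ell_1(E_i\cup F_i)$ are norming, and they intersect in $\{0\}$. If the first term is dropped, bumps $\psi_k$ centered at a point $c\notin K$ have supremum norm $1$ and new norm at most $4/k$ for large $k$, so the norm is not equivalent to $\|\cdot\|_\infty$.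
\end{remark}

\section{Characteristic zero}\label{sec:zero}

The last case of the remark shows that $\rho=0$ is not allowed in \eqref{eq:normC}. To reach characteristic zero we add up the spaces $X_{1/k}$. The point to check is that forcing survives in the sum; it does, because in an $\ell_2$-sum a unit vector with one coordinate of norm close to $1$ has all other coordinates small.

\begin{proof}[Proof of Theorem~\ref{thm:zero}]
Let $X=\big(\bigoplus_{k\ge2}X_{1/k}\big)_{\ell_2}$, a separable space with dual $\big(\bigoplus_kX_{1/k}^*\big)_{\ell_2}$. Let $|||\cdot|||_k$, $|||\cdot|||_k^*$ and $A_k$ be the norm, the dual norm and the dual ball of the $k$th summand, and let $\varphi_n^{(k)}\in X$, $h_n^{(k)}\in X^*$ be $\varphi_n$ and $h_n$ placed in the $k$th coordinate. For a closed subspace $M\subset M[0,1]$ let $\widetilde M$ be the closed subspace of those $y=(y_k)\in X^*$ with $y_k\in M$ for all $k$. We show that $N_X=\widetilde{L_1}$.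

Let $N\subset X^*$ be norming and fix $k,n$. Since $\|\varphi_n^{(k)}\|=2$ by Lemma~\ref{lem:peaks}(b), there are $y^j\in B_N$ with $\operatorname{Re}\langle y^j_k,\varphi_n\rangle\to2$. As $y_k^j\in A_k$, Lemma~\ref{lem:peaks}(c) gives $|||y_k^j-h_n|||_k^*\to0$, so $|||y^j_k|||_k^*\to1$ by Lemma~\ref{lem:peaks}(b). Then
\[
\sum_{l\ne k}\big(|||y^j_l|||_l^*\big)^2\le1-\big(|||y^j_k|||_k^*\big)^2\to0 .
\]
Hence $y^j\to h_n^{(k)}$ in norm and $h_n^{(k)}\in N$. By Step~1 of the previous proof, $N$ contains $L_1$ placed in each coordinate; finite sums of such elements are dense in $\widetilde{L_1}$, so $N\supset\widetilde{L_1}$.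

Conversely, $\widetilde{N_{E_i}}$ is norming for $i=1,2$. Given $x=(x_k)\neq0$ and $\theta\in(0,1)$, choose $y_k\in A_k\cap N_{E_i}$ with $\operatorname{Re}\langle y_k,x_k\rangle\ge(1-\theta)|||x_k|||_k$, and put $y=(|||x_k|||_k\,y_k/\|x\|)_k$. Then $\|y\|\le1$ and $\operatorname{Re}y(x)\ge(1-\theta)\sum_k|||x_k|||_k^2/\|x\|=(1-\theta)\|x\|$. Since $N_{E_1}\cap N_{E_2}=L_1$, the two norming subspaces intersect in $\widetilde{L_1}$. So $N_X=\widetilde{L_1}$.

This subspace separates $X$, because $L_1$ separates each summand. If $x$ has only its $k$th coordinate nonzero and $y$ is in the unit ball of $\widetilde{L_1}$, then $y(x)=\langle y_k,x_k\rangle$ with $y_k\in A_k\cap L_1$. Hence $r(N_X)\le r(N_{X_{1/k}})=1/k$ for all $k\geq 2$, and $r(N_X)=0$. Lemma~\ref{lem:basic}(c) gives the statement on equivalent norms, and Theorem~\ref{thm:C01} supplies the values in $(0,1]$.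
\end{proof}

\section{Spaces that do not contain $\ell_1$}\label{sec:no-l1}

In this section $A=B_{X^*}$ carries the $w^*$ topology; it is compact by the Banach--Alaoglu theorem, and ``open'' and ``dense'' refer to it. We use the following standard facts. \emph{Baire's theorem}: in a compact Hausdorff space, and in each of its open subsets, a countable intersection of dense open sets is dense. \emph{Goldstine's theorem}: $B_X$ is $w^*$-dense in $B_{X^{**}}$. \emph{The Krein--\v{S}mulian theorem}: a convex set $C\subset Z^*$ is $w^*$-closed as soon as $C\cap\kappa B_{Z^*}$ is $w^*$-closed for every $\kappa>0$. \emph{The bipolar theorem}: for $F\subset Z^*$, the annihilator in $Z^*$ of $\bigcap_{u\in F}\ker u\subset Z$ is the $w^*$-closed linear span of $F$. The last two are applied with $Z=X^*$.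

\subsection*{Reduction to the bidual}
An intersection of subspaces of $X^*$ corresponds to a span in $X^{**}$, so we translate the problem there. For $N\subset X^*$ let $N^\perp\subset X^{**}$ be its annihilator, and put
\[
O(X)=\{u\in X^{**}:\ \|x+u\|\ge\|x\|\ \text{ for all }x\in X\}.
\]
This set is closed under scalar multiples, since $\|x+\lambda u\|=|\lambda|\,\|\lambda^{-1}x+u\|$ for $\lambda\neq0$.

\begin{lemma}\label{lem:O}
\begin{enumerate}
\item[(a)] A closed subspace $N\subset X^*$ is norming if and only if $N^\perp\subset O(X)$.
\item[(b)] $u\in O(X)$ if and only if $A\cap\ker u$ is dense in $A$.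
\item[(c)] If $O(X)$ is a $w^*$-closed linear subspace of $X^{**}$, then $N_X$ is norming.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Restriction identifies $N^*$ isometrically with $X^{**}/N^\perp$, so $p_N(x)=\operatorname{dist}(x,N^\perp)$. This equals $\|x\|$ for all $x$ exactly when $\|x+u\|\ge\|x\|$ for all $x\in X$, $u\in N^\perp$.

(b) We have $(\ker u)^\perp=\operatorname{span}\{u\}$. By (a), $u\in O(X)$ if and only if $\ker u$ is norming; now use Lemma~\ref{lem:basic}(b) with $\tau=1$.

(c) We claim that $N_X=\bigcap_{u\in O(X)}\ker u$. The inclusion $\subset$ holds because each such kernel is norming. If $N$ is norming, then $N=\bigcap_{u\in N^\perp}\ker u$ by the Hahn--Banach theorem, and this contains $\bigcap_{u\in O(X)}\ker u$ by (a); this gives $\supset$. By the bipolar theorem $N_X^\perp$ is the $w^*$-closed span of $O(X)$, which is $O(X)$ under the hypothesis. Apply (a).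
\end{proof}

\begin{example}\label{ex:O}
In Example~\ref{ex:CK}, let $u(\mu)=\mu(E_1)$ and let $\mathbf 1\in C(K)\subset C(K)^{**}$ be the constant function, $\mathbf 1(\mu)=\mu(K)$. Then $\ker u\supset\ell_1(E_2)$ and $\ker(\mathbf 1-u)\supset\ell_1(E_1)$, so $u$ and $\mathbf 1-u$ lie in $O(X)$ by Lemma~\ref{lem:O}(a). Their sum $\mathbf 1$ does not: take $x=-\mathbf 1$ in the definition. So $O(X)$ need not be linear.
\end{example}

By Lemma~\ref{lem:O}(b), linearity of $O(X)$ asks that $u_1+u_2$ vanish on a dense set when $u_1$ and $u_2$ do. Two dense sets may be disjoint, but two dense $G_\delta$ sets have dense intersection, and a function that vanishes on a dense set vanishes at each of its points of continuity, which form a $G_\delta$. So we want these points to be dense. In Example~\ref{ex:O} the function $u$ oscillates between $1$ on $\{\delta_e:e\in E_1\}$ and $0$ on $\{\delta_e:e\in E_2\}$. The next lemma shows that oscillation throughout an open subset of $A$ produces $\ell_1$.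

\subsection*{Oscillation produces $\ell_1$}

\begin{lemma}\label{lem:split}
Let $V\subset A$ be open and nonempty, let $\kappa>0$ and let $p<q$ be real. Suppose that for any finitely many nonempty open sets $U_1,\dots,U_l\subset V$ there are $v\in\kappa B_{X^{**}}$ and points $z_i,z_i'\in U_i$ with $\operatorname{Re}v(z_i)<p$ and $\operatorname{Re}v(z_i')>q$ for all $i\le l$. Then $X$ contains $\ell_1$.
\end{lemma}

\begin{proof}
We build vectors $y_n\in\kappa B_X$ and nonempty open sets $U_s\subset V$ indexed by finite strings $s$ of $0$'s and $1$'s. Put $U_\emptyset=V$. Given $U_s$ for all $s\in\{0,1\}^{n-1}$, take $v$ and $z_s,z'_s\in U_s$ from the hypothesis. The inequalities are strict and finite in number, so by Goldstine's theorem there is $y_n\in\kappa B_X$ with $\operatorname{Re}z_s(y_n)<p$ and $\operatorname{Re}z_s'(y_n)>q$ for all these $s$. Replacing $v$ by $y_n$ makes the conditions $w^*$-open: the sets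
\[
U_{s0}=\{z\in U_s:\operatorname{Re}z(y_n)<p\},\qquad U_{s1}=\{z\in U_s:\operatorname{Re}z(y_n)>q\}
\]
are open and nonempty. By construction, a point $z\in U_s$ with $s\in\{0,1\}^n$ has $\operatorname{Re}z(y_k)<p$ when $s_k=0$ and $\operatorname{Re}z(y_k)>q$ when $s_k=1$, for all $k\le n$.

Let $a_1,\dots,a_n$ be real. Let $s_k=1$ if $a_k\ge0$ and $s_k=0$ otherwise, let $s'_k=1-s_k$, and pick $z\in U_s$, $z'\in U_{s'}$. Then $a_k\operatorname{Re}(z-z')(y_k)\ge(q-p)|a_k|$ for each $k$, so
\begin{equation}\label{eq:l1}
2\Big\|\sum_{k\le n}a_ky_k\Big\|\ge\operatorname{Re}(z-z')\Big(\sum_{k\le n}a_ky_k\Big)\ge(q-p)\sum_{k\le n}|a_k| .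
\end{equation}
Together with $\|y_k\|\le\kappa$, this shows that $(y_k)$ is equivalent over $\mathbb R$ to the unit vector basis of $\ell_1$, which settles the real case.

In the complex case we use the complex version of Rosenthal's $\ell_1$ theorem \cite{Dor}: a bounded sequence in a complex Banach space has a subsequence that is either weakly Cauchy (each $x^*\in X^*$ converges along it) or equivalent to the unit vector basis of complex $\ell_1$. It suffices to show that no subsequence $(y_{n_k})$ is weakly Cauchy. By \eqref{eq:l1}, the real-linear functional $y_{n_k}\mapsto(-1)^k$ is bounded on the real span of the $y_{n_k}$; it extends to a bounded real-linear functional $f$ on $X$, and $x^*(x)=f(x)-if(ix)$ is an element of $X^*$ with $\operatorname{Re}x^*=f$. So $x^*(y_{n_k})$ does not converge.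
\end{proof}

\begin{lemma}\label{lem:cont}
If $X$ does not contain $\ell_1$ and $u\in X^{**}$, then the set $C(u)$ of points of continuity of $u|_A$ is a dense $G_\delta$ subset of $A$.
\end{lemma}

\begin{proof}
Since $\operatorname{Im}u=-\operatorname{Re}(iu)$ and two dense $G_\delta$ sets meet in a dense $G_\delta$ set, it suffices to treat $f=\operatorname{Re}u|_A$. Let $\operatorname{osc}(z)=\inf_U(\sup_Uf-\inf_Uf)$, with $U$ ranging over the open neighborhoods of $z$. The sets $G_n=\{\operatorname{osc}<1/n\}$ are open, and $\bigcap_nG_n$ is the set of points of continuity of $f$. By Baire's theorem it is enough to show that each $G_n$ is dense.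

Suppose instead that $\operatorname{osc}\ge\varepsilon>0$ on a nonempty open set $V_0$. The levels between which $f$ oscillates depend on the point, and we use Baire's theorem to fix them. For $z\in V_0$ let $a=\inf_U\sup_Uf$ and $b=\sup_U\inf_Uf$. For neighborhoods $U,U'$ of $z$ we have $\sup_Uf-\inf_{U'}f\ge\sup_{U\cap U'}f-\inf_{U\cap U'}f\ge\varepsilon$, so $a-b\ge\varepsilon$. For rationals $b<p<q<a$, every neighborhood $U$ of $z$ has $\inf_Uf<p$ and $\sup_Uf>q$, so $z$ lies in the closed set $F_{p,q}=\overline{\{f<p\}}\cap\overline{\{f>q\}}$. Thus $V_0$ is covered by the countably many $F_{p,q}$, and one of them contains a nonempty open $V\subset V_0$. Every nonempty open subset of $V$ meets both $\{f<p\}$ and $\{f>q\}$. So the hypothesis of Lemma~\ref{lem:split} holds with $v=u$ and $\kappa=\|u\|$, which is positive as $f$ is not constant. Hence $X$ contains $\ell_1$, a contradiction.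
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:l1}(a)]
By Lemma~\ref{lem:O}(c) and the Krein--\v{S}mulian theorem, it suffices to show that $O(X)$ is closed under addition and that $O_\kappa=O(X)\cap\kappa B_{X^{**}}$ is $w^*$-closed for each $\kappa>0$.

Let $u_1,u_2\in O(X)$. Since $A\cap\ker u_i$ is dense, $u_i$ vanishes on $C(u_i)$. So $u_1+u_2$ vanishes on $C(u_1)\cap C(u_2)$, which is dense by Lemma~\ref{lem:cont} and Baire's theorem. By Lemma~\ref{lem:O}(b), $u_1+u_2\in O(X)$.

Suppose that $u$ lies in the $w^*$-closure of $O_\kappa$ but not in $O(X)$. Then some nonempty open set is disjoint from $\ker u$, and it meets the dense set $C(u)$; so there is $z_0\in C(u)$ with $u(z_0)\neq0$. Both $O(X)$ and the closure of $O_\kappa$ are invariant under unimodular scalars, so we may assume $u(z_0)=2\alpha>0$. By continuity at $z_0$, $\operatorname{Re}u>\alpha$ on a nonempty open set $V$. Now elements of $O_\kappa$ vanish on dense sets, yet imitate $u$ at any finitely many points; this is the oscillation required by Lemma~\ref{lem:split}. Precisely, given nonempty open $U_1,\dots,U_l\subset V$,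 pick any $z_i'\in U_i$, then $v\in O_\kappa$ with $\operatorname{Re}v(z_i')>\alpha$ for all $i$, and then $z_i\in U_i\cap\ker v$, which is possible by Lemma~\ref{lem:O}(b). The hypothesis of Lemma~\ref{lem:split} holds with $p=\alpha/2$ and $q=\alpha$, so $X$ contains $\ell_1$, a contradiction.
\end{proof}

\section{Separable spaces that contain $\ell_1$}\label{sec:l1}

The proof of Theorem~\ref{thm:C01} used three features of $C[0,1]$: a biorthogonal system $(\varphi_n,h_n)$ whose functionals separate; a subspace $L_1$ that contains the $h_n$ and is norming for the original norm; and a copy of $M(K)$ in the dual that stays away from $L_1$, in the sense that $\operatorname{dist}(\nu,L_1)=\|\nu\|$ for $\nu\in M(K)$, because $\nu\perp m$. The first two have counterparts in every separable infinite-dimensional space. The third comes from $\ell_1$, in two stages: we first embed a space of measures in $X^*$ by an adjoint operator, and then shrink its support to move it away from a given separable subspace.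

Let $\Delta=\{0,1\}^{\mathbb N}$; a \emph{Cantor set} is a space homeomorphic to $\Delta$. The following lemma is essentially due to Pe{\l}czy\'nski.

\begin{lemma}\label{lem:S}
Let $X$ be separable and contain $\ell_1$. There are an operator $S:X\to C(\Delta)$ with $\|S\|\le1$ and $c\in(0,1]$ such that $T=S^*$ satisfies $\|T\nu\|\ge c\|\nu\|$ for all $\nu\in M(\Delta)$.
\end{lemma}

\begin{proof}
Let $j:\ell_1\to X$ be an operator with $\|ja\|\ge\|a\|_1/k$, and let $(f_n)$ be a dense sequence in $B_{C(\Delta)}$. We would like an operator $S$ with $Sje_n=f_n/k$. It is given by functionals $x_t^*\in kB_{X^*}$, depending $w^*$-continuously on $t\in\Delta$, with $x_t^*(je_n)=f_n(t)$. For each single $t$ such a functional exists: $ja\mapsto\sum a_nf_n(t)$ has norm at most $k$ on $j(\ell_1)$ and extends by the Hahn--Banach theorem. The difficulty is continuity in $t$, and we obtain it on a smaller Cantor set.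

Let
\[
H=\{(t,x^*)\in\Delta\times kB_{X^*}:\ x^*(je_n)=f_n(t)\text{ for all }n\}.
\]
Since $X$ is separable, $(kB_{X^*},w^*)$ is compact and metrizable; $H$ is closed in the product, so it is compact, and we fix a metric on it. The projection $\operatorname{pr}:H\to\Delta$ is continuous and onto. Let $Z\subset H$ contain exactly one point of each fiber; $Z$ is uncountable and $\operatorname{pr}$ is injective on $Z$.

We construct closed sets $H_s\subset H$, for finite strings $s$, with $H_s\cap Z$ uncountable. Put $H_\emptyset=H$, and let $H_s$ be given with $s$ of length $n$. The basic open sets that meet $H_s\cap Z$ in a countable set cover only countably many of its points, so there are $a\neq a'$ in $H_s\cap Z$ all of whose neighborhoods meet $H_s\cap Z$ in uncountable sets. As $\operatorname{pr}(a)\ne\operatorname{pr}(a')$, there are closed balls $D,D'$ centered at $a,a'$, of radius at most $2^{-n-2}$, with $\operatorname{pr}(D)\cap\operatorname{pr}(D')=\emptyset$. Put $H_{s0}=H_s\cap D$ and $H_{s1}=H_s\cap D'$.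

For $\omega\in\Delta$ the nested compact sets $H_{\omega_1\cdots\omega_n}$ have diameter at most $2^{-n}$, so they intersect in one point $(\iota(\omega),\sigma(\omega))$. Sequences that agree in the first $n$ places give points at distance at most $2^{-n}$, so $\iota:\Delta\to\Delta$ and $\sigma:\Delta\to(kB_{X^*},w^*)$ are continuous. If $\omega\neq\omega'$ and $s$ is their longest common initial string, then $\iota(\omega)$ and $\iota(\omega')$ lie in the disjoint sets $\operatorname{pr}(H_{s0})$, $\operatorname{pr}(H_{s1})$, one in each; so $\iota$ is injective.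

Put $Sx(\omega)=\sigma(\omega)(x)/k$. Then $Sx\in C(\Delta)$, $\|S\|\le1$ and $Sje_n=(f_n\circ\iota)/k$. Since $\iota$ is a homeomorphism onto a closed subset of $\Delta$, Tietze's theorem (followed, for complex scalars, by the radial retraction onto the unit disc) shows that $f\mapsto f\circ\iota$ maps $B_{C(\Delta)}$ onto $B_{C(\Delta)}$. This map does not increase distances, so the functions $f_n\circ\iota$ are dense in $B_{C(\Delta)}$. Hence
\[
\|\nu\|=\sup_n|\langle\nu,f_n\circ\iota\rangle|=k\sup_n|\langle T\nu,je_n\rangle|\le k\|j\|\,\|T\nu\| .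
\]
Take $c=1/(k\|j\|)$; then $c\le1$ because $\|T\|\le1$.
\end{proof}

The copy $T(M(\Delta))$ may meet a given separable subspace $W$. But $W$ can come close to only countably many mutually singular measures; these are controlled by one measure $\mu_0$, which plays the role of Lebesgue measure, and we pass to a $\mu_0$-null Cantor set.

\begin{lemma}\label{lem:P}
Let $T:M(\Delta)\to X^*$ be linear with $\|T\nu\|\ge c\|\nu\|$, where $c>0$, let $W\subset X^*$ be a separable closed subspace, and put $d=c/2$. There is a Cantor set $P\subset\Delta$ with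
\begin{equation}\label{eq:far}
\operatorname{dist}(T\nu,W)\ge d\|\nu\|\qquad(\nu\in M(P)).
\end{equation}
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal family $\mathcal F$ of pairwise mutually singular measures $\nu\in M(\Delta)$ with $\|\nu\|=1$ and $\operatorname{dist}(T\nu,W)<d$. For $\nu\in\mathcal F$ pick $w_\nu\in W$ with $\|T\nu-w_\nu\|<d$. If $\mathcal F$ were uncountable, then, covering $W$ by countably many balls of radius $d/5$, we would find $\nu\ne\nu'$ in $\mathcal F$ with $\|w_\nu-w_{\nu'}\|<d/2$. Then $\|T(\nu-\nu')\|<\frac52d$, whereas $\|T(\nu-\nu')\|\ge c\|\nu-\nu'\|=2c=4d$. So $\mathcal F=\{\nu_1,\nu_2,\dots\}$ is finite or countable (possibly empty). Let $\mu_0=\sum_i2^{-i}|\nu_i|$.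

Let $\nu\ne0$ with $\nu\perp\mu_0$. Then $\nu/\|\nu\|$ is singular to every $\nu_i$, and it is not in $\mathcal F$, since a nonzero measure is not singular to itself. By maximality, $\operatorname{dist}(T\nu,W)\ge d\|\nu\|$. Finally, $\Delta$ is homeomorphic to $\Delta\times\Delta$, so it contains uncountably many pairwise disjoint Cantor sets $\{t\}\times\Delta$. The finite measure $\mu_0$ charges only countably many of them, so one of them, $P$, has $\mu_0(P)=0$. Every $\nu\in M(P)$ is singular to $\mu_0$, and \eqref{eq:far} follows.
\end{proof}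

\begin{proof}[Proof of Theorem~\ref{thm:l1}(b)]
Throughout, $\|\cdot\|$ denotes the original norm of $X$ and its dual norm, and distances refer to it. Take $S,T,c$ from Lemma~\ref{lem:S}.

\emph{The data.} By the theorem of Ovsepian and Pe{\l}czy\'nski \cite{OP} (see \cite[Thm.~1.f.4]{LT}), the separable infinite-dimensional space $X$ has a system $x_n\in X$, $x_n^*\in X^*$ with $x_k^*(x_n)=\delta_{kn}$, $\|x_n\|=1$ and $\sup_n\|x_n^*\|<\infty$, such that the $x_n$ span a dense subspace and the $x_n^*$ separate $X$. Then $x_n^*(x)\to0$ for every $x$: the sequence is eventually zero for $x$ in the span of the $x_k$, and the $x_n^*$ are uniformly bounded. Put $h_n=2x_n^*$.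

Let $(z_i)$ be dense in $X$, choose $f_i\in B_{X^*}$ with $f_i(z_i)=\|z_i\|$, and let $W$ be the closed span of all $f_i$ and $x_n^*$. It is separable, and it is norming for $\|\cdot\|$ since $|f_i(x)|\ge\|x\|-2\|x-z_i\|$. Let $d=c/2$ and $P$ be as in Lemma~\ref{lem:P}.

\emph{The norm.} For $\varepsilon\in(0,1]$ put
\[
|||x|||=\max\Big\{\varepsilon\|x\|,\ \max_P|Sx|,\ \sup_n|h_n(x)|\Big\}.
\]
This is the norm of Lemma~\ref{lem:peaks} for $Rx=(\varepsilon x,(Sx)|_P)\in X\oplus_\infty C(P)$ and $v_n=x_n$; here $\|Rx_n\|\le1$ because $\varepsilon\le1$ and $\|S\|\le1$. Since $R^*(b,\nu)=\varepsilon b+T\nu$, the dual ball is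
\[
A=\Big\{\varepsilon b+T\nu+\sum_n\lambda_nh_n:\ b\in X^*,\ \nu\in M(P),\ \lambda\in\ell_1,\ \|b\|+\|\nu\|+\|\lambda\|_1\le1\Big\}.
\]
From now on $N_X$ and $r$ refer to $|||\cdot|||$. By Lemma~\ref{lem:peaks}(d), $N_X$ contains all $x_n^*$, so it separates $X$.

\emph{$N_X\subset W$.} Let $E_1,E_2$ be disjoint countable dense subsets of $P$ (Example~\ref{ex:CK}) and $N_i=W+T(\ell_1(E_i))$. For $w,w'\in W$ and $\nu,\nu'\in M(P)$, \eqref{eq:far} gives
\begin{equation}\label{eq:direct}
d\|\nu-\nu'\|\le\operatorname{dist}(T(\nu-\nu'),W)\le\|(w+T\nu)-(w'+T\nu')\| .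
\end{equation}
So if $(w_j+T\nu_j)$ is a Cauchy sequence in $N_i$, then $(\nu_j)$ converges in $\ell_1(E_i)$, and then $(w_j)$ converges in $W$; hence $N_i$ is closed. The set $A\cap N_i$ contains $\varepsilon b$ for $b\in W$ with $\|b\|\le1$, the functionals $T\delta_e:x\mapsto Sx(e)$ for $e\in E_i$, and the $h_n$. These recover the three terms of $|||x|||$, the first because $W$ is norming for $\|\cdot\|$. So $N_i$ is norming for $|||\cdot|||$. If $w+T\nu=w'+T\nu'$ with $\nu\in\ell_1(E_1)$ and $\nu'\in\ell_1(E_2)$, then $\nu=\nu'$ by \eqref{eq:direct}, so $\nu=0$. Hence $N_1\cap N_2=W$ and $N_X\subset W$.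

\emph{$r(W)$ is small.} In $C[0,1]$, the component $\nu$ of an element of $A\cap L_1$ was canceled exactly by part of $\rho\mu$. Here it is only bounded in terms of $\varepsilon b$. Let $y=\varepsilon b+T\nu+\sum\lambda_nh_n\in A\cap W$ be written as above. Since $y-\sum\lambda_nh_n\in W$, \eqref{eq:far} gives $d\|\nu\|\le\operatorname{dist}(T\nu,W)\le\varepsilon\|b\|$. As $\|T\|\le1$,
\[
\|\varepsilon b+T\nu\|\le\varepsilon'\|b\|,\qquad\varepsilon'=\varepsilon(1+1/d).
\]
Writing $\varepsilon b+T\nu=\varepsilon'b'$ with $\|b'\|\le\|b\|$, we obtain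
\[
A\cap W\subset A':=\Big\{\varepsilon'b'+\sum_n\lambda_nh_n:\ \|b'\|+\|\lambda\|_1\le1\Big\}.
\]
There are no explicit bump functions to test on, so we argue in the dual. The set $A'$ is $w^*$-compact: it is the image of the unit ball of $(X\oplus_\infty c_0)^*$ under the adjoint of $x\mapsto(\varepsilon'x,(h_n(x))_n)$, and adjoints are $w^*$-continuous. Let $\tau=r(W)$. By Lemma~\ref{lem:basic}(b), $\tau A$ lies in the $w^*$-closure of $A\cap W$, hence in $A'$. Fix $t\in P$. Since $T\delta_t\in A$, we can write $\tau T\delta_t=\varepsilon'b'+\sum\lambda_nh_n$ with $\|b'\|\le1$, and \eqref{eq:far} gives $\tau d\le\operatorname{dist}(\tau T\delta_t,W)\le\varepsilon'$. By Lemma~\ref{lem:basic}(a),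
\[
r(N_X)\le r(W)\le\frac{\varepsilon'}{d}=\frac{\varepsilon(1+d)}{d^2}.
\]
The constant $d$ does not depend on $\varepsilon$, so the right side is at most $\eta$ for $\varepsilon$ small enough.
\end{proof}

The copy of $\ell_1$ was used only in Lemma~\ref{lem:S} and to know that $X$ is infinite-dimensional. Separability was used three times: for the metrizability of $H$, for the biorthogonal system that makes $N_X$ separate, and for the separable norming subspace $W$ required by Lemma~\ref{lem:P}.

\begin{thebibliography}{9}

\bibitem{ball}
\emph{The ball topology and its applications},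
\texttt{https://kaltonmemorial.missouri.edu/assets/docs/Cont.Math1989a.pdf}.

\bibitem{Dor}
L.~E.~Dor, Proc. AMS 47 (1975).

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{OP}
Ovsepian and Pe{\l}czy\'nski, Studia Math. 54 (1975).

\end{thebibliography}
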